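# Signed domination and minimum degree

## 1. Minus signs on the Petersen graph

Take the Petersen graph: its ten vertices are the two-element subsets of $\{1,2,3,4,5\}$, and two of them are adjacent when they are disjoint. Every vertex has degree $3$. Write $+1$ or $-1$ on each vertex, and insist that every vertex, together with its three neighbors, sees a positive total. How many minus signs can we place?

A vertex and its neighbors form a set of $4$ vertices, so the total over it is even. Positive therefore means at least $2$, which allows at most one $-1$ in each such set. Now take any two vertices. If they are adjacent, both lie in the set belonging to either of them. If they are not adjacent, they are $\{a,b\}$ and $\{a,c\}$, and the two-element set disjoint from $\{a,b,c\}$ is a common neighbor; both lie in the set belonging to that neighbor. So two minus signs never fit. One minus sign fits, since every total is then $2$ or $4$. The smallest possible sum of all signs is $9-1=8$.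

Here is the general language.

**Definition.** Let $G=(V,E(G))$ be a finite simple graph and let $N[v]$ be the closed neighborhood of $v$, that is, $v$ together with its neighbors. For $S\subseteq V$ write $f(S)=\sum_{u\in S}f(u)$. A function $f:V\to\{-1,1\}$ is a *signed dominating function* if $f(N[v])\ge1$ for every $v\in V$. Its *weight* is $f(V)$. The *signed domination number* $\gamma_s(G)$ is the minimum weight of a signed dominating function.

We have shown that the Petersen graph has $\gamma_s=8$. Three more families can be done by hand.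

- In the star $K_{1,r}$, the closed neighborhood of a leaf has two elements, so both must be $+1$. Everything is $+1$ and $\gamma_s=r+1=n$.
- In the cycle $C_n$ with $n\ge3$, every closed neighborhood has three elements and admits at most one $-1$. So each $-1$ owns its closed neighborhood, these are disjoint, and there are at most $\lfloor n/3\rfloor$ of them; placing one $-1$ at every third vertex attains this. So $\gamma_s(C_n)=n-2\lfloor n/3\rfloor$, about $n/3$.
- In $K_n$ every closed neighborhood is $V$. So $\gamma_s(K_n)$ is the least positive integer with the parity of $n$, namely $1$ or $2$.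

Always $\gamma_s(G)\le n$, by $f\equiv1$. With minimum degree $\delta=1$ the star shows that nothing better is possible, and with $\delta=3$ the Petersen graph forces $\gamma_s/n=0.8$. What upper bound on $\gamma_s/n$ does a given minimum degree guarantee?

## 2. A conjectured bound and the theorems

Two results form the background. Füredi and Mubayi proved that a graph of order $n$ and minimum degree $\delta\ge99$ satisfies
$$\gamma_s(G)\le\left(4\sqrt{\tfrac{\ln(\delta+1)}{\delta+1}}+\tfrac1{\delta+1}\right)n .$$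
Matoušek proved that $\gamma_s(G)\le Cn/\sqrt\delta$ for every graph with $\delta\ge1$, with a large absolute constant $C$. The Petersen graph shows that such a $C$ exceeds $1$. The proof below uses neither result.

**Conjecture (Poghosyan and Zverovich).** For some $C\le10$ and some $\alpha$ with $0.18\le\alpha\le0.21$, every graph $G$ of order $n$ with minimum degree $\delta\ge1$ satisfies
$$\gamma_s(G)\le\min\left\{\frac n{\delta^\alpha},\frac{Cn}{\sqrt\delta}\right\}.$$

The conjecture is true, by the following theorem.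

**Theorem 1.** For every graph $G$ of order $n$ with minimum degree $\delta\ge1$,
$$\gamma_s(G)\le\min\{\,n\,\delta^{-0.181},\ 6.5\,n/\sqrt\delta\,\}.$$

So $\alpha=0.181$, $C=6.5$ are admissible. Since $\delta\ge1$, so are $\alpha=0.18$, $C=10$.

**Theorem 2.**

(a) $\limsup_{\delta\to\infty}\sup_G\sqrt\delta\,\gamma_s(G)/n\le5.86$, the supremum being over graphs of minimum degree $\delta$.

(b) For every $m=2^r$, $r\ge2$, there is a graph with $\delta=m/2$ and $\gamma_s(G)\ge\frac1{3\sqrt2}\frac n{\sqrt\delta}$. So the exponent $1/2$ is optimal.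

(c) If $\gamma_s(G)\le n\delta^{-\alpha}$ for all $G$, then $\alpha\le\log_3(5/4)=0.2031\ldots$. If $\gamma_s(G)\le Cn/\sqrt\delta$ for all $G$, then $C\ge4\sqrt3/5=1.385\ldots$.

Part (c) is already proved: the Petersen graph has $n=10$, $\delta=3$, $\gamma_s=8$, and $8\le10\cdot3^{-\alpha}$ means $\alpha\le\log_3\frac54$, while $8\le10C/\sqrt3$ means $C\ge4\sqrt3/5$.

Since $\delta\ge1$, if $\alpha$ is admissible then so is every smaller exponent. So, with $C=6.5$ or $C=10$, the admissible $\alpha\in[0.18,0.21]$ form an interval with left end $0.18$ that contains $[0.18,0.181]$ and is contained in $[0.18,\log_3\frac54]$. The proof does not determine its right end.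

Throughout, $G$ has order $n$ and minimum degree $\delta\ge1$, $d(u)$ is the degree of $u$, and
$$k=\delta+1,\qquad S_u=N[u],\qquad s_u=|S_u|=d(u)+1\ge k .$$

## 3. Textbook inequalities

**Hoeffding.** If $X$ is a sum of $s$ independent variables with values in $\{-1,1\}$, then $\Pr(X\le EX-a)$ and $\Pr(X\ge EX+a)$ are at most $e^{-a^2/(2s)}$ for $a\ge0$.

**Chernoff.** If $X$ is binomial with mean $\mu>0$, then $\Pr(X\le\mu-y)\le e^{-y^2/(2\mu)}$ for $y\ge0$.

**McDiarmid.** If $\rho$ depends on $N$ independent coordinates and changing one coordinate changes $\rho$ by at most $1$, then $\Pr(\rho\ge E\rho+r)$ and $\Pr(\rho\le E\rho-r)$ are at most $e^{-2r^2/N}$ for $r\ge0$.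

**Harris.** Call an event in independent $0/1$ indicators *decreasing* if it survives whenever some indicators are turned from $1$ to $0$. Decreasing events are positively correlated: the probability that all of finitely many occur is at least the product of their probabilities. For example, with two indicators of mean $t$, the events "not both are $1$" and "the first is $0$" have probabilities $1-t^2$ and $1-t$, and their intersection has probability $1-t\ge(1-t^2)(1-t)$.

**Entropy.** For a variable $b$ with finitely many values, $H(b)=-\sum_x\Pr(b=x)\ln\Pr(b=x)$, with $0\ln0=0$. It is subadditive: $H(b_1,\dots,b_n)\le\sum_jH(b_j)$. Since $H(b)$ is the mean of $-\ln\Pr(b=x)$ over the values $x$ of $b$, some value has probability at least $e^{-H(b)}$. For example, a fair coin has $H=\ln2$, and each value has probability $\frac12=e^{-H}$.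

## 4. Independent biased signs

The first thing to try is to toss a coin at each vertex, slightly biased toward $+1$, and to repair the closed neighborhoods that come out wrong.

**Proposition 1.** If $t=\sqrt{2\ln k}$, then $\gamma_s(G)\le\left(t+\frac1t+\frac2{\sqrt k}\right)\frac n{\sqrt k}$.

**Step 1: the tosses.** We choose the bias so that each constraint fails with probability about $1/k$. Put $m=t/\sqrt k$. Since $2\ln k<k$, we have $0<m<1$. Let the $f(v)$ be independent, $+1$ with probability $\frac{1+m}2$ and $-1$ otherwise. For $S=S_u$ of size $s$ let $X=f(S)$, so $EX=ms$. By Hoeffding, for integers $j\ge0$,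
$$\Pr(X\le-j)\le e^{-(ms+j)^2/(2s)}\le e^{-m^2s/2-mj}\le\tfrac1ke^{-mj},$$
because $m^2s/2=(\ln k)s/k\ge\ln k$.

**Step 2: the repair.** We make $f$ signed dominating and bound the cost. For each $u$ with $X\le0$, change $\lceil(1-X)/2\rceil$ of the $-1$'s in $S_u$ to $+1$. There are enough of them: their number $(s-X)/2$ is an integer and is at least $(1-X)/2$. This brings the sum over $S_u$ to at least $1$, and changes made for other vertices only increase it. The weight rises by at most $2\lceil(1-X)/2\rceil\le2-X$. The expected cost for $u$ is at most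
$$E\big[(2-X)1_{X\le0}\big]=2\Pr(X\le0)+\sum_{j\ge1}\Pr(X\le-j)\le\tfrac1k\Big(2+\tfrac1{e^m-1}\Big)\le\tfrac1k\Big(2+\tfrac1m\Big).$$

**Step 3: the total.** We add up. The tosses have expected weight $nm=nt/\sqrt k$, and $\frac1{km}=\frac1{t\sqrt k}$. So the expected final weight is at most $n\left(\frac t{\sqrt k}+\frac2k+\frac1{t\sqrt k}\right)$, and some outcome is at most that. $\square$

**Corollary 1.** (a) If $\delta\ge50$, then $\gamma_s(G)\le n\delta^{-0.181}$. (b) If $\delta\ge43$ and $\ln k\le20$, then $\gamma_s(G)\le6.5\,n/\sqrt\delta$.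

*Proof.* (a) Since $k>\delta$, it suffices that $t+\frac1t+\frac2{\sqrt k}\le k^{0.319}$ for $k\ge51$. At $k=51$ the left side is below $3.45$ (the terms are $2.8043$, $0.3567$, $0.2801$ after rounding up) and the right side is above $3.50$. View both as functions of $\ln k$. Since $dt/d\ln k=1/t$, the left side has derivative at most $1/t<0.36$; the right side has derivative $0.319\,k^{0.319}\ge0.319\cdot3.5>1.1$. So the inequality persists.

(b) The function $t+1/t$ increases for $t\ge1$. If $k\le e^{10}$, then $t\le\sqrt{20}$ and, as $k\ge44$, $t+\frac1t+\frac2{\sqrt k}\le4.70+0.31<6.5$. If $e^{10}\le k\le e^{20}$, then $t\le\sqrt{40}$ and the sum is at most $6.3246+0.1582+0.0135<6.5$. Finally $\sqrt k>\sqrt\delta$. $\square$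

For $\delta\le42$ we have $6.5/\sqrt\delta>1$, so the bound $6.5\,n/\sqrt\delta$ is trivial there. Two regions remain.

For small $\delta$ the proposition is too weak. At $\delta=20$ it gives about $0.72\,n$, while the conjecture asks for at most $20^{-0.18}n<0.59\,n$; at $\delta=3$ it gives $1.63\,n$, which is worse than trivial. For large $\delta$ the factor $t=\sqrt{2\ln k}$ tends to infinity, so no fixed $C$ comes out. Nor can we simply keep $t$ constant. In a regular graph with $s_u=k$, the central limit theorem then says that $X\le-\sqrt k$ holds with probability tending to a positive constant as $k\to\infty$, so the repairs we pay for total an amount of order $n\sqrt k$. The loss lies in the independence of the signs. The two regions need two different remedies: for small $\delta$, place minus signs greedily in a random order; for large $\delta$, use signs that are balanced on all the sets $S_u$ at once.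

## 5. Minus signs in random order: the rule

Let $\delta\ge2$ and $c(u)=\lfloor d(u)/2\rfloor\ge1$. Suppose $M\subseteq V$ satisfies $|N[u]\cap M|\le c(u)$ for all $u$. Put $f=-1$ on $M$ and $+1$ elsewhere. Then $f(N[u])\ge d(u)+1-2c(u)\ge1$, so $f$ is signed dominating and
$$\gamma_s(G)\le n-2|M| .\tag{1}$$
We want a large such $M$.

**Selection rule.** Let $E\subseteq V$ be a set of excluded vertices and let $0<p\le1$. Give the vertices $v\notin E$ independent uniform times $t_v\in[0,1]$, almost surely distinct. Put $v\in M$ if and only if $v\notin E$, $t_v\le p$ and, for every $u\in N[v]$, at most $c(u)-1$ vertices $w\in N[u]\setminus(E\cup\{v\})$ have $t_w<t_v$.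

Such an $M$ is always legal. Suppose $|N[u]\cap M|\ge c(u)+1$ and let $v$ be the latest element of $N[u]\cap M$. The others, at least $c(u)$ of them, are earlier vertices of $N[u]\setminus(E\cup\{v\})$. So $v$ violates the rule at $u$, a contradiction.

Two cases can be computed by hand, with $E=\emptyset$ and $p=1$. In $C_n$ with $n\ge5$ we have $c\equiv1$, and $v$ enters $M$ exactly when it precedes the four vertices within distance two. Hence $E|M|=n/5$. In a cubic graph again $c\equiv1$, and $v$ enters when it precedes all vertices within distance two, of which there are at most $3+6=9$. Hence $E|M|\ge n\int_0^1(1-t)^9dt=n/10$, and $\gamma_s\le0.8\,n$ for every cubic graph, with equality for the Petersen graph.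

For general graphs the difficulty is that degrees vary. We write
$$q=1-t,\qquad B_d(t)=\Pr(\mathrm{Bin}(d,t)\le\lfloor d/2\rfloor-1)\qquad(d\ge2,\ 0\le t<1).$$
Until the end of Section 6 we take $E=\emptyset$. Given $t_v=t\le p$, the condition at $u\in N[v]$ concerns the $d(u)$ vertices of $N[u]\setminus\{v\}$, so it has probability $B_{d(u)}(t)$. It is a decreasing event in the independent indicators of $t_w<t$. By Harris, the probability that $v$ is accepted is at least $\prod_{u\in N[v]}B_{d(u)}(t)$.

The degrees that occur near a given $v$ are not under control. But AM–GM over $v$ decouples them: in the geometric mean over $v$, the vertex $u$ is counted $d(u)+1$ times. So $u$ costs $(d(u)+1)(-\ln B_{d(u)})$, a function of its own degree only. The next lemma says that the smallest degrees are the most expensive.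

**Lemma 1.** Let $D=2c_0+1$. Let $0\le t\le\frac14$ if $c_0=1$, and $0\le t\le0.28$ if $c_0\ge2$. Then $(d+1)(-\ln B_d(t))\le(D+1)(-\ln B_D(t))$ for all $d\ge2c_0$.

**Step 1: reduction to odd degrees.** Let $t>0$, as both sides vanish at $t=0$. For $d=2c$ we have $B_{2c}\ge B_{2c+1}$ (same threshold $c-1$, fewer trials) and $d+1<2c+2$, so the left side for $2c$ is at most that for $2c+1$. It remains to show, for each $c\ge c_0$, that the left side for $2c+3$ is at most that for $2c+1$.

**Step 2: comparing failure probabilities.** Let $X\sim\mathrm{Bin}(2c+1,t)$ and $R_c=\Pr(X\ge c)=1-B_{2c+1}$. We aim for $R_{c+1}\le\frac{c+1}{c+2}R_c$. Add two trials to $X$ and ask whether the total is at least $c+1$. Compared with the event $X\ge c$, we lose when $X=c$ and both new trials fail, and gain when $X=c-1$ and both succeed: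
$$R_c-R_{c+1}=\Pr(X=c)\,q^2-\Pr(X=c-1)\,t^2 .$$
Since $\Pr(X=c-1)=\Pr(X=c)\frac c{c+2}\frac qt$, this equals
$$\Pr(X=c)\,q\Big(1-t-\tfrac{c}{c+2}t\Big)=\Pr(X=c)\,q\Big(1-2t\tfrac{c+1}{c+2}\Big).$$
On the other hand, for $j\ge c$ the ratios $\Pr(X=j+1)/\Pr(X=j)=\frac{2c+1-j}{j+1}\frac tq$ are at most $\frac tq$. A geometric series gives $R_c\le\Pr(X=c)\frac1{1-t/q}=\Pr(X=c)\frac q{1-2t}$. Hence
$$R_c-R_{c+1}\ge R_c\,(1-2t)\Big(1-2t\tfrac{c+1}{c+2}\Big),$$
and $R_{c+1}\le\frac{c+1}{c+2}R_c$ follows as soon as
$$(1-2t)\Big(1-2t+\tfrac{2t}{c+2}\Big)\ge\tfrac1{c+2}.\tag{2}$$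

**Step 3: checking (2).** The left side of (2) is a product of two positive functions decreasing in $t\in[0,\frac12)$, so the largest $t$ suffices. For $c=1$, $t=\frac14$: $\frac12\cdot\frac23=\frac13$, which is enough. For $c\ge2$ take $t=0.28$, which also covers $t\le\frac14$. For $c=2$: $0.44\cdot0.58=0.2552\ge\frac14$. For $c=3$: $0.44\cdot0.552=0.24288\ge\frac15$. For $c\ge4$: the left side is at least $0.44^2=0.1936\ge\frac16\ge\frac1{c+2}$.

**Step 4: passing to logarithms.** The function $x\mapsto-\ln(1-x)$ is increasing and convex and vanishes at $0$. So $-\ln(1-R_{c+1})\le\frac{c+1}{c+2}(-\ln(1-R_c))$, that is, $(2c+4)(-\ln B_{2c+3})\le(2c+2)(-\ln B_{2c+1})$. $\square$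

**Proposition 2.** If $\delta\ge2c_0$, $c_0\ge1$, $D=2c_0+1$, and $p\le\frac14$ (for $c_0=1$) or $p\le0.28$ (for $c_0\ge2$), then
$$\gamma_s(G)\le n\Big(1-2\int_0^pB_D(t)^{D+1}\,dt\Big).$$

*Proof.* Use Harris as above, then AM–GM over $v$, then Lemma 1:
$$E|M|\ge\int_0^p\sum_v\prod_{u\in N[v]}B_{d(u)}\,dt\ge n\int_0^p\exp\Big(\frac1n\sum_u(d(u)+1)\ln B_{d(u)}\Big)dt\ge n\int_0^pB_D^{D+1}dt .$$
Some outcome has $|M|\ge E|M|$; apply (1). $\square$

## 6. Minimum degrees 2 and 4 to 49

Let $D=2c+1$ and $F=B_D^{D+1}$. We need lower bounds for $\int_0^pF$, and three facts supply them.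

**Fact A.** $\int_0^pF\ge p-E(Y-c)_+$, where $Y\sim\mathrm{Bin}(D+1,p)$.

By Bernoulli's inequality $F\ge1-(D+1)(1-B_D)$, and $1-B_D(t)=\Pr(\mathrm{Bin}(D,t)\ge c)$. So it is enough that $\frac d{dp}E(Y-c)_+=(D+1)\Pr(\mathrm{Bin}(D,p)\ge c)$. Give the $D+1$ trials separate probabilities $p_i$. Then $E(Y-c)_+$ is affine in each $p_i$, with slope the expected increase of $(Y'-c)_+$ when $Y'$, the number of successes in the other $D$ trials, grows by one; that increase is $1$ if $Y'\ge c$ and $0$ otherwise. Set all $p_i=p$ and use the chain rule.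

**Fact B.** $\ln F$ is concave, so $\int_a^{a+h}F\ge h\sqrt{F(a)F(a+h)}$.

Indeed $g=-B_D'$ is a positive constant times $t^{c-1}q^{D-c}$, and $B_D(1)=0$. Substituting $s=t+(1-t)x$,
$$\frac{B_D(t)}{g(t)}=\int_t^1\frac{g(s)}{g(t)}\,ds=(1-t)\int_0^1\Big(1+\tfrac{1-t}tx\Big)^{c-1}(1-x)^{D-c}dx,$$
which decreases in $t$. So $(\ln B_D)'=-g/B_D$ decreases, and $\ln F=(D+1)\ln B_D$ is concave. On $[a,a+h]$ the function $\ln F$ lies above its chord. The integral of the exponential of the chord is at least $h$ times its value at the midpoint, by convexity of $\exp$.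

**Fact C.** $B_D=q^{D-c+1}\sum_{j<c}\binom{D-c+j}jt^j$.

At most $c-1$ successes in $D$ trials means that the $(D-c+1)$-th failure comes within the $D$ trials, after $j\le c-1$ successes; sum over $j$.

In the cases below, with $c=c_0$, the target is $n\delta^{-0.181}$. It decreases in $\delta$, so we compare with the largest $\delta$ of each case.

**Case $\delta=2$** ($c_0=1$, $p=\frac14$). Here $B_3=q^3$ and $F=q^{12}$. So $\int_0^{1/4}F=\frac{1-0.75^{13}}{13}>0.075$, and $\gamma_s\le0.85\,n<2^{-0.181}n$, as $2^{-0.181}>0.88$.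

**Case $\delta=4,5$** ($c_0=2$, $p=0.28$). Here $B_5=q^4(1+4t)$ and $F=q^{24}(1+4t)^6$. This case is tight, so we integrate over $[0,1]$ exactly and subtract the tail. Expanding,
$$\int_0^1F=\sum_{j=0}^6\binom6j4^j\frac{j!\,24!}{(25+j)!},$$
whose terms are, to six digits, $0.04$, $0.036923$, $0.027350$, $0.015629$, $0.006467$, $0.001725$, $0.000223$; to seven digits the sum is $0.1283165$, so it exceeds $0.12831$. Next,
$$-(\ln F)'=\frac{24}{1-t}-\frac{24}{1+4t}=\frac{120t}{(1-t)(1+4t)}$$
is increasing and exceeds $22$ at $t=0.28$, and $F(0.28)=0.72^{24}\cdot2.12^6<0.03421$. So on $[0.28,1]$ we have $F(t)\le0.03421\,e^{-22(t-0.28)}$, and the tail is at most $0.03421/22<0.00156$. Thus $\int_0^{0.28}F>0.12675$ and $\gamma_s\le(1-2\cdot0.12675)n=0.7465\,n<5^{-0.181}n$, as $5^{-0.181}>0.747$.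

**Case $\delta=6,7$** ($c_0=3$, $p=\frac14$). Here $B_7=q^5(1+5t+15t^2)$ and $F=B_7^8$. The values of $\ln F$ are

| $t$ | $0$ | $.05$ | $.10$ | $.15$ | $.20$ | $.25$ |
|---|---|---|---|---|---|---|
| $\ln F$ | $0$ | $-.0301$ | $-.2082$ | $-.6130$ | $-1.2817$ | $-2.2334$ |

By Fact B, rounding the geometric means down, $\int_0^{1/4}F\ge0.05(.985+.887+.663+.387+.172)>0.154$. So $\gamma_s\le0.692\,n<7^{-0.181}n$, as $7^{-0.181}>0.703$.

**Case $8\le\delta\le11$** ($c_0=4$, $p=\frac14$). Here $B_9=q^6(1+6t+21t^2+56t^3)$ and $F=B_9^{10}$: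

| $t$ | $0$ | $.05$ | $.10$ | $.15$ | $.20$ | $.25$ |
|---|---|---|---|---|---|---|
| $\ln F$ | $0$ | $-.0064$ | $-.0837$ | $-.3452$ | $-.8953$ | $-1.8119$ |

So $\int_0^{1/4}F\ge0.05(.9967+.9559+.8069+.5377+.2582)>0.1777$, and $\gamma_s\le0.6446\,n<11^{-0.181}n$, as $11^{-0.181}>0.647$.

For the last three cases we use Fact A. With $Y\sim\mathrm{Bin}(N,p)$, the ratios $\rho_j=\Pr(Y=j+1)/\Pr(Y=j)=\frac{N-j}{j+1}\frac p{1-p}$ decrease in $j$. If $\rho_j\le\rho<1$ for $j\ge j_0$, then summing $\sum_i(j_0-c+i)\rho^i$ gives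
$$\sum_{j\ge j_0}(j-c)\Pr(Y=j)\le\Pr(Y=j_0)\Big(\frac{j_0-c}{1-\rho}+\frac\rho{(1-\rho)^2}\Big).\tag{3}$$
In each case we compute five terms, starting from $j=c+1$, and use (3) with $j_0=c+6$. The first probability comes from the binomial formula (for instance $3432\cdot0.1716^7$ in the first case), the others from the ratios. All entries are upper bounds.

**Case $12\le\delta\le15$** ($c_0=6$, $p=0.22$, $Y\sim\mathrm{Bin}(14,0.22)$). The probabilities of $Y=7,\dots,11$ are at most $.0150373$, $.0037112$, $.0006979$, $.0000985$, $.0000101$. With weights $1,\dots,5$ they contribute less than $.02500$. Further $\Pr(Y=12)<7.2\cdot10^{-7}$ and $\rho=.05$ is allowed, so the tail is less than $5\cdot10^{-6}$. So $E(Y-6)_+<0.02502$ and $\gamma_s\le(1-2\cdot0.19498)n\le0.6101\,n<15^{-0.181}n$, as $15^{-0.181}>0.612$.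

**Case $16\le\delta\le26$** ($c_0=8$, $p=0.25$, $Y\sim\mathrm{Bin}(18,0.25)$). The probabilities of $Y=9,\dots,13$ are at most $.013927$, $.004178$, $.001013$, $.000197$, $.000031$, contributing less than $.02627$. Further $\Pr(Y=14)<3.7\cdot10^{-6}$ and $\rho=.09$ is allowed, so the tail is less than $2.5\cdot10^{-5}$. So $E(Y-8)_+<0.0263$ and $\gamma_s\le0.5526\,n<26^{-0.181}n$, as $26^{-0.181}>0.554$.

**Case $27\le\delta\le49$** ($c_0=13$, $p=0.28$, $Y\sim\mathrm{Bin}(28,0.28)$). The probabilities of $Y=14,\dots,18$ are at most $.007349$, $.002668$, $.000843$, $.000232$, $.000055$, contributing less than $.01642$. Further $\Pr(Y=19)<1.2\cdot10^{-5}$ and $\rho=.176$ is allowed, so the tail is less than $10^{-4}$. So $E(Y-13)_+<0.0166$ and $\gamma_s\le0.4732\,n<49^{-0.181}n$, as $49^{-0.181}>0.494$.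

Together with Corollary 1(a) and the trivial case $\delta=1$, this proves $\gamma_s(G)\le n\delta^{-0.181}$ for all $\delta\ne3$.

## 7. Minimum degree 3: removing the vertices that spoil the average

For $\delta=3$, Proposition 2 applies with $c_0=1$, so $F=q^{12}$. Even the integral over all of $[0,1]$ is only $\frac1{13}$, which would give $\frac{11}{13}n>0.846\,n$. The conjecture needs at most $3^{-0.18}n<0.8206\,n$, and the Petersen graph forces $0.8\,n$. So there is little room.

In a cubic graph we saw the exponent $9$, not $12$. The exponent $12$ arises because Harris was applied to overlapping conditions: each neighbor $u$ of $v$ was counted once in the condition at $v$ and again in the condition at $u$. Counting it once helps when all degrees are $3$. But it is not enough when degrees are mixed. Consider $K_{3,r}$ with $r$ large and no excluded vertices. A vertex of degree $3$ enters the exponents of all its neighbors. The regrouped exponent is, per vertex of degree $3$, still $3$ from itself and $3$ from each of its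 three big neighbors, $12$ in all. So the geometric mean over all $r+3$ vertices is at most $q^{12r/(r+3)}$, and its integral over $[0,1]$ is at most $\frac1{1+12r/(r+3)}\to\frac1{13}$. The culprits are the three big vertices: they are almost never accepted, so they carry a huge exponent, and averaging exponents charges them in full. The remedy is to exclude such vertices from the start, as the selection rule allows. This also frees their neighbors from some conditions.

**Proposition 3.** If $\delta=3$, then $\gamma_s(G)\le(1-2\cdot0.0903)n=0.8194\,n<3^{-0.181}n$.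

Here $3^{-0.181}>0.8196$. By (1), it suffices to show $E|M|\ge0.0903\,n$.

**Step 1: the classes.** We fix what is excluded. Let $T$ be the set of vertices of degree $3$. Let $E$ be the set of vertices of degree at least $6$ having at least $6$ neighbors in $T$. Let $Q$ be the set of remaining vertices; they have degree at least $4$. Let $\tau(v),\varepsilon(v),\eta(v)$ be the numbers of neighbors of $v$ in $T,E,Q$. Use the selection rule with this $E$ and $p=\frac14$. Put $\ell=-\ln q$ and, for $d\ge4$,
$$\beta_d(t)=\Pr(\mathrm{Bin}(d-1,t)\le\lfloor d/2\rfloor-1)\ge B_d(t).$$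

**Step 2: acceptance probabilities given $t_v=t$.** We bound each from below by some $e^{-x_v}$.

Let $v\in T$. Recall $c(u)=1$ for $u\in T$. Then $v$ is accepted if all of the following hold:

- none of the $3-\varepsilon(v)$ vertices of $N(v)\setminus E$ is earlier;
- for each $u\in N(v)\cap T$, none of the $2-\varepsilon(u)$ vertices of $N(u)\setminus(\{v\}\cup E)$ is earlier;
- for each $u\in N(v)\cap(Q\cup E)$, at most $c(u)-1$ of the at most $d(u)-1$ vertices of $N(u)\setminus(\{v\}\cup E)$ are earlier.

Indeed, by the first item each $u\in N(v)$ is itself excluded or not earlier, so it need not be counted again in the condition at $u$; this is where the double counting disappears. All these events are decreasing. By Harris the probability is at least $e^{-x_v}$ with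
$$x_v=\ell\Big[3-\varepsilon(v)+\sum_{u\in N(v)\cap T}(2-\varepsilon(u))\Big]+\sum_{u\in N(v)\setminus T}(-\ln\beta_{d(u)}).$$

Let $v\in Q$. The condition at $v$ has probability at least $B_{d(v)}$. The condition at $u\in N(v)\cap T$ concerns $u$ and the $2-\varepsilon(u)$ vertices of $N(u)\setminus(\{v\}\cup E)$. The condition at $u\in N(v)\setminus T$ concerns at most $d(u)$ vertices and has probability at least $B_{d(u)}$. So the probability is at least $e^{-x_v}$ with
$$x_v=-\ln B_{d(v)}+\ell\sum_{u\in N(v)\cap T}(3-\varepsilon(u))+\sum_{u\in N(v)\setminus T}(-\ln B_{d(u)}).$$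

**Step 3: linearizing.** Around the cubic exponent $9$ we replace the exponential by its tangent, so that contributions can be added. With $\omega=q^9=e^{-9\ell}$ we have $e^{-x_v}=\omega e^{9\ell-x_v}\ge\omega(1+9\ell-x_v)$, so
$$E|M|\ge\int_0^{1/4}\omega\sum_{v\notin E}(1+9\ell-x_v)\,dt .\tag{4}$$

**Step 4: regrouping $\sum_{v\notin E}x_v$ by $u$.** We collect all terms that mention the same vertex $u$, with $d=d(u)$.

A vertex $u\in T$ appears in $x_u$, in $x_v$ for its $\tau$ neighbors $v\in T$, and in $x_v$ for its $\eta$ neighbors $v\in Q$. It contributes $\ell[(3-\varepsilon)+\tau(2-\varepsilon)+\eta(3-\varepsilon)]$ with $\tau=3-\varepsilon-\eta$. For $\varepsilon=0,1,2,3$ this equals $\ell(9+\eta)$, $\ell(4+\eta)$, $\ell(1+\eta)$, $0$. In all cases it is at most $\ell(9-3\varepsilon+\eta)$.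

A vertex $u\in Q$ contributes $-(1+\eta)\ln B_d-\tau\ln\beta_d$.

A vertex $u\in E$ contributes $-\tau\ln\beta_d-\eta\ln B_d\le-d\ln B_d$.

Counting the edges between $T$ and $E$, and between $T$ and $Q$, in two ways gives $\sum_T\varepsilon=\sum_E\tau$ and $\sum_T\eta=\sum_Q\tau$. So the reward $3\ell\varepsilon$ can be booked at the excluded vertices, and the surcharge $\ell\eta$ at the vertices of $Q$. Define
$$I_0=\int_0^{1/4}\omega,\quad I_1=\int_0^{1/4}\omega\ell,\quad K_d=\int_0^{1/4}\omega(-\ln B_d),\quad J_d=\int_0^{1/4}\omega(-\ln\beta_d)\le K_d .$$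
Then (4) becomes
$$E|M|\ge(n-|E|)I_0+\sum_{u\in Q}\big[(9-\tau)I_1-(1+\eta)K_d-\tau J_d\big]+\sum_{u\in E}\big[3\tau I_1-dK_d\big].$$

**Step 5: reduction to local inequalities.** Since $n-|E|=|T|+|Q|$,
$$(n-|E|)I_0=0.0903\,n+(I_0-0.0903)(|T|+|Q|)-0.0903\,|E| .$$
So $E|M|\ge0.0903\,n$ follows from $I_0\ge0.0903$ together with
$$(9-\tau)I_1-(1+\eta)K_d-\tau J_d\ge-(I_0-0.0903)\quad\text{for }u\in Q,\tag{5}$$
$$3\tau I_1\ge0.0903+dK_d\quad\text{for }u\in E.\tag{6}$$

**Step 6: the integrals.** We need lower bounds for $I_0,I_1$ and upper bounds for the $K_d$. Note $0.75^{10}=0.0563135\ldots$.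

First, $I_0=\frac{1-0.75^{10}}{10}>0.094368$. Integrating in the variable $q$,
$$I_1=\Big[-\frac{q^{10}\ln q}{10}+\frac{q^{10}}{100}\Big]_{q=0.75}^1=0.0078168\ldots .$$

For $K_4$: $B_4=q^4+4tq^3=q^3(1+3t)$, so $K_4=3I_1-\int_0^{1/4}q^9\ln(1+3t)\,dt$. By parts,
$$\int_0^{1/4}q^9\ln(1+3t)\,dt=-\frac{0.75^{10}}{10}\ln1.75+\frac3{10}\int_0^{1/4}\frac{q^{10}}{1+3t}\,dt .$$
For $a>0$ the function $\Phi=\frac{q^{10}}{1+at}$ is convex, since $\Phi''/\Phi=((\ln\Phi)')^2+(\ln\Phi)''$, which is
$$\Big(\frac{10}q+\frac a{1+at}\Big)^2-\frac{10}{q^2}+\frac{a^2}{(1+at)^2}>0 .$$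
So the midpoint rule is a lower bound. With step $.05$, midpoints $.025,.075,.125,.175,.225$, and values rounded down,
$$\int_0^{1/4}\frac{q^{10}}{1+3t}\,dt\ge.05(.72216+.37435+.19132+.09577+.04666)>.07151 .$$
As $\frac{0.75^{10}}{10}\ln1.75<.003152$, we get $K_4\le3I_1-(.021453-.003152)\le0.00516$.

For $K_5$: $B_5=q^4(1+4t)$, and in the same way
$$\int_0^{1/4}\frac{q^{10}}{1+4t}\,dt\ge.05(.70575+.35275+.17538+.08591+.04113)>.06804 .$$
As $\frac{0.75^{10}}{10}\ln2<.003904$, we get $K_5\le4I_1-(.4\cdot.06804-.003904)\le0.00796$.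

For $K_7$: let $R=1-B_7=\Pr(\mathrm{Bin}(7,t)\ge3)$, so $R'=105t^2q^4$. By parts,
$$\int_0^1q^9R\,dt=\frac1{10}\int_0^1q^{10}R'\,dt=10.5\int_0^1t^2q^{14}\,dt=10.5\cdot\frac2{15\cdot16\cdot17}=\frac{21}{4080}<.005148 .$$
Also $R(\frac14)=1-0.75^5\cdot3.1875=.24359\ldots$, and $R$ increases, so $\int_{1/4}^1q^9R\,dt\ge R(\frac14)\frac{0.75^{10}}{10}>.001371$. So $\int_0^{1/4}q^9R\,dt<.003777$. The function $-\ln(1-R)/R=\sum_{j\ge1}R^{j-1}/j$ is increasing and is below $1.1462$ at $R=.24360$. Therefore $K_7\le1.1462\cdot.003777<.00433$ and $8K_7<0.0347$.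

By Lemma 1 with $c_0=3$, $(d+1)K_d\le8K_7<0.0347$ for all $d\ge6$. Finally $\beta_5=\Pr(\mathrm{Bin}(4,t)\le1)=B_4$, so $J_5=K_4$.

**Step 7: checking (5) and (6).** We have $I_0-0.0903\ge0.00406$ and $4I_1\ge0.03126$.

For $u\in Q$ with $d=4$: $\tau\le4$, $1+\eta+\tau\le5$ and $J_4\le K_4$, so the left side of (5) is at least $5I_1-5K_4>0$.

For $u\in Q$ with $d=5$: $1+\eta\le6-\tau$, so the left side of (5) is at least $(9-\tau)I_1-(6-\tau)K_5-\tau K_4$, which is linear in $\tau\in[0,5]$. At $\tau=0$ it is $9I_1-6K_5>0$. At $\tau=5$ it is $4I_1-K_5-5K_4\ge.03126-.03376=-.0025\ge-.00406$.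

For $u\in Q$ with $d\ge6$: as $u\notin E$, $\tau\le5$, and $1+\eta+\tau\le d+1$. The left side of (5) is at least $4I_1-(d+1)K_d\ge.03126-.0347=-.00344\ge-.00406$.

For $u\in E$: $\tau\ge6$, so $3\tau I_1\ge18I_1>.1407>.0903+.0347\ge.0903+dK_d$.

So $E|M|\ge0.0903\,n$. $\square$

Hence $\gamma_s(G)\le n\delta^{-0.181}$ for all $\delta\ge1$.

## 8. Partial colorings

Now let $\delta$ be large. Independent signs have sums of order $\sqrt s$ on a set of size $s$, but on some sets an extra factor $\sqrt{\ln k}$. We want signs with $|f(S_u)|\le\lambda\sqrt{s_u}$ on all sets at once, $\lambda$ constant. This becomes possible if a small part of the vertices may be left unsigned.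

For a small example take $A=\{1,2,3\}$ with the sets $\{1,2\},\{2,3\},\{1,3\}$. Any $\pm1$ coloring repeats a sign, so some set has sum $\pm2$. With one zero, $\chi=(1,-1,0)$ has sums $0,-1,1$ and total $0$.

**Lemma 2.** Let $S_1,\dots,S_n$ ($n\ge1$) be subsets of a set $A$ with $|A|=N$, let $\lambda\ge2$ and $h(\lambda)=(\lambda^2+3)e^{-\lambda^2/2}$. There is $\chi:A\to\{-1,0,1\}$ with $|\chi(S_j)|\le\lambda\sqrt{|S_j|}$ for all $j$, $\chi(A)\le0$, and at most $\sqrt{2Nn\,h(\lambda)}$ zeros.

The plan: among all $\pm1$ colorings, find many whose sums agree up to rounding; among these find two, $x$ and $-y$, that differ almost everywhere; half their difference is $\chi$. If $N=0$ there is nothing to prove.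

**Step 1: rounded sums have small entropy.** Let $x\in\{\pm1\}^A$ be uniform and
$$b_j=\Big\lfloor\frac{x(S_j)}{2\lambda\sqrt{|S_j|}}+\frac12\Big\rfloor,\qquad b_j=0\text{ if }S_j=\emptyset .$$
So $b_j=i$ means $(2i-1)\lambda\sqrt{|S_j|}\le x(S_j)<(2i+1)\lambda\sqrt{|S_j|}$. Put $y_i=(2i-1)^2\lambda^2/2$. For $i\ge1$ Hoeffding gives $\Pr(b_j=i)\le e^{-y_i}$ and $\Pr(b_j=-i)\le e^{-y_i}$, and $e^{-y_i}\le e^{-1}$ because $y_i\ge2$. As $-p\ln p$ increases on $[0,1/e]$, each of these two values contributes at most $y_ie^{-y_i}$ to $H(b_j)$. For $p_0=\Pr(b_j=0)$,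
$$-p_0\ln p_0\le1-p_0\le\Pr\big(|x(S_j)|\ge\lambda\sqrt{|S_j|}\big)\le2e^{-\lambda^2/2}$$
(for $S_j=\emptyset$ we have $H(b_j)=0$ anyway). So
$$H(b_j)\le2e^{-\lambda^2/2}+\lambda^2e^{-\lambda^2/2}+2\sum_{i\ge2}y_ie^{-y_i}.$$
Since $ye^{-y}\le e^{-y/2}$, the last term is at most $2\sum_{i\ge2}e^{-(2i-1)^2\lambda^2/4}$. Consecutive terms of this series have ratio at most $e^{-4\lambda^2}\le\frac12$, so it is at most $4e^{-9\lambda^2/4}$, which is at most $e^{-\lambda^2/2}$ because $4\le e^{7\lambda^2/4}$. Altogether $H(b_j)\le h(\lambda)$.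

**Step 2: a popular value.** By subadditivity $H(b_1,\dots,b_n)\le\sigma:=n\,h(\lambda)$. So some value $b^*$ has probability at least $e^{-\sigma}$. Let $\mathcal F=\{x:b(x)=b^*\}$, so $\Pr(\mathcal F)\ge e^{-\sigma}$.

**Step 3: two nearly opposite members of $\mathcal F$.** Let $\rho(x)$ be the Hamming distance from $x$ to $\mathcal F$; McDiarmid applies to it. From
$$e^{-\sigma}\le\Pr(\rho=0)=\Pr(\rho\le E\rho-E\rho)\le e^{-2(E\rho)^2/N}$$
we get $E\rho\le\sqrt{N\sigma/2}$. Suppose every $y\in-\mathcal F$ had $\rho(y)>\sqrt{2N\sigma}=2\sqrt{N\sigma/2}$. As $-\mathcal F$ is finite, there is $r>\sqrt{N\sigma/2}$ with $\rho\ge E\rho+r$ on $-\mathcal F$. By symmetry of the uniform distribution, $e^{-\sigma}\le\Pr(\mathcal F)=\Pr(-\mathcal F)\le e^{-2r^2/N}<e^{-\sigma}$, a contradiction. So there are $y\in-\mathcal F$ and $x\in\mathcal F$ at distance at most $\sqrt{2N\sigma}$.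

**Step 4: the coloring.** Put $\chi=(x+y)/2=(x-(-y))/2$. Both $x$ and $-y$ lie in $\mathcal F$, so their sums over $S_j$ lie in a common interval of length $2\lambda\sqrt{|S_j|}$. Hence $|\chi(S_j)|\le\lambda\sqrt{|S_j|}$. The zeros of $\chi$ are the coordinates where $x\ne y$, at most $\sqrt{2N\sigma}$ of them. Replace $\chi$ by $-\chi$ if $\chi(A)>0$. $\square$

## 9. Iterating with reserved plus signs

Apply Lemma 2 to $A_0=V$, then to the set $A_1$ of zeros, then to its zeros $A_2$, and so on. Suppose each round shrinks the set by a factor $64$. Round $i$ may leave a deficit $\lambda_i\sqrt{a_i}$ on $S=S_u$, with $a_i=|S\cap A_i|$. Here is the obstacle: $A_i$ is small as a whole, but nothing makes $A_i\cap S$ small for a given $S$. Bounding $a_i$ only by $s$, the deficits add up to more than a constant times $\sqrt s$ as the number of rounds grows.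

The way around: before coloring $A_i$, reserve a random subset $P_i$ of density about $t_i/\sqrt k$ and give it $+1$. This gains about $\frac{t_i}{\sqrt k}a_i$ on $S$, which beats $\lambda_i\sqrt{a_i}$ when $a_i$ is large. The net deficit is then at most
$$\max_{a\ge0}\Big(\lambda_i\sqrt a-\frac{t_i}{\sqrt k}a\Big)=\frac{\lambda_i^2\sqrt k}{4t_i},$$
whatever $a_i$ is. A total deficit $x\sqrt k$ can be compensated at round $0$ by raising $t_0$ by $x$, because there $a_0=s\ge k$. In units of $n/\sqrt k$, round $i\ge1$ therefore costs $t_i64^{-i}$ for the reserve and $\frac{\lambda_i^2}{4t_i}$ for the compensation. The sum is smallest for $t_i=\frac12\lambda_i8^i$ and is then $\lambda_i8^{-i}$, which is summable.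

**Constants.** Let $\lambda_i=\sqrt{25+9i}$. Then
$$h(\lambda_i)\le\tfrac12\,64^{-i-2}.\tag{7}$$
For $i=0$: $28e^{-12.5}<1.05\cdot10^{-4}<\frac1{8192}$. Further $\frac{h(\lambda_{i+1})}{h(\lambda_i)}=\frac{37+9i}{28+9i}e^{-4.5}\le\frac{37}{28}e^{-4.5}<\frac1{64}$. Let $\Lambda=\sum_{i\ge0}8^{-i}\lambda_i$. By Cauchy–Schwarz, with $\sum_i8^{-i}=\frac87$ and $\sum_ii8^{-i}=\frac8{49}$,
$$\Lambda\le\sqrt{\sum_i8^{-i}\sum_i8^{-i}(25+9i)}=\sqrt{\tfrac87\Big(\tfrac{200}7+\tfrac{72}{49}\Big)}=\sqrt{\tfrac{11776}{343}}<5.86 .$$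

**Proposition 4.** Let $\theta,\xi\in(0,1)$, $\kappa\ge64$, and let $L\ge0$ be the least integer with $64^{L+1}\ge\kappa\sqrt k$. Put $t_0=\lambda_0+\frac12(\Lambda-\lambda_0)+\xi$, $t_i=\frac12\lambda_i8^i$ for $i\ge1$, and $m_i=\frac{t_i}{(1-\theta)\sqrt k}$. Assume

(i) $m_i\le1$ for $0\le i\le L$;

(ii) $(L+1)\theta^{-1}\ln s+1\le\xi\sqrt s$ for all $s\ge k$.

Then
$$\gamma_s(G)\le\Big(\frac{\Lambda+\xi}{1-\theta}+\frac1\kappa+\frac{L+1}{\sqrt k}\Big)\frac n{\sqrt k}.$$

*Proof.* Start with $A_0=V$. We keep $|A_i|\le n64^{-i}$. For $i=0,\dots,L$ we carry out Steps 1 and 2.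

**Step 1: the reserve.** We choose $P_i\subseteq A_i$ that meets every set in about its share. Precisely, for every $S=S_u$ with $s=|S|$, $a_i=|S\cap A_i|$, $z_S=\theta^{-1}\ln s$, we want
$$|P_i\cap S|\ge(1-\theta)m_ia_i-z_S,\qquad|P_i|\le m_i|A_i|+\frac nk .$$
Put each element of $A_i$ into $P_i^0$ independently with probability $m_i\le1$. If $a_i=0$ the first condition is trivial. Otherwise let $\mu=m_ia_i>0$ and $y=\theta\mu+z_S$. If the first condition fails for $S$, the count is below $\mu-y$. Since $y^2\ge4\theta\mu z_S$, Chernoff bounds the probability of this by $e^{-y^2/(2\mu)}\le e^{-2\theta z_S}=s^{-2}$. For each failing $S$ add all of $S\cap A_i$; then $|P_i\cap S|=a_i\ge m_ia_i$, and other sets only gain. The expected number of added vertices is at most $\sum_us_u\cdot s_u^{-2}\le n/k$. So the expected size of $P_i$ is at most $m_i|A_i|+n/k$, and a suitable outcome exists. Put $f=+1$ on $P_i$.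

**Step 2: the coloring.** We sign most of $A_i\setminus P_i$. Apply Lemma 2 to the ground set $A_i\setminus P_i$, the traces of the $n$ sets $S_u$, and $\lambda_i$, obtaining $\chi_i$. Put $f=\chi_i$ where $\chi_i\ne0$, and let $A_{i+1}$ be the set of zeros. By (7),
$$|A_{i+1}|\le\sqrt{2\cdot n64^{-i}\cdot n\cdot\tfrac12\,64^{-i-2}}=n64^{-i-1}.$$

After stage $L$ put $f=+1$ on $A_{L+1}$, where $|A_{L+1}|\le n64^{-L-1}\le n/(\kappa\sqrt k)$. Now $f$ is defined on all of $V$.

**Step 3: $f$ is signed dominating.** Let $S=S_u$. Adding the contributions of all stages and using $(1-\theta)m_i=t_i/\sqrt k$,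
$$f(S)\ge\sum_{i=0}^L\Big(\frac{t_i}{\sqrt k}a_i-\lambda_i\sqrt{a_i}-z_S\Big).$$
For $i\ge1$, $\frac{t_i}{\sqrt k}a-\lambda_i\sqrt a\ge-\frac{\lambda_i^2\sqrt k}{4t_i}=-\frac12\lambda_i8^{-i}\sqrt k$ for all $a\ge0$; the sum of these is at least $-\frac12(\Lambda-\lambda_0)\sqrt k$. For $i=0$, $a_0=s$ and $\sqrt s\le s/\sqrt k$, so the first two terms are at least $(t_0-\lambda_0)\frac s{\sqrt k}$. Hence
$$f(S)\ge\Big(\tfrac12(\Lambda-\lambda_0)+\xi\Big)\frac s{\sqrt k}-\tfrac12(\Lambda-\lambda_0)\sqrt k-(L+1)z_S\ge\xi\sqrt s-(L+1)z_S\ge1,$$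
using $s/\sqrt k\ge\sqrt k$, $s/\sqrt k\ge\sqrt s$, and finally (ii).

**Step 4: the weight.** The $\chi_i$ contribute at most $0$. So the weight is at most
$$\sum_{i=0}^L\Big(m_i|A_i|+\frac nk\Big)+|A_{L+1}|\le\frac n{(1-\theta)\sqrt k}\Big(t_0+\sum_{i\ge1}\tfrac12\lambda_i8^{-i}\Big)+\frac{(L+1)n}k+\frac n{\kappa\sqrt k},$$
where we used $t_i64^{-i}=\frac12\lambda_i8^{-i}$. The bracket equals $t_0+\frac12(\Lambda-\lambda_0)=\Lambda+\xi$. $\square$

**Corollary 2.** If $\ln k\ge20$, then $\gamma_s(G)\le6.21\,n/\sqrt k\le6.5\,n/\sqrt\delta$.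

*Proof.* Take $\theta=.03$, $\xi=.14$, $\kappa=64$. Then $L$ is the least integer with $64^L\ge\sqrt k$, so $L\le1+\frac{\ln k}{2\ln64}\le1+.12023\ln k$.

**Step 1: condition (ii).** For $s\ge k$, since $2\le0.1\ln k$, we have $L+1\le2+.12023\ln k\le.2203\ln s$. Hence $(L+1)\theta^{-1}\ln s+1\le7.344(\ln s)^2+1\le7.35(\ln s)^2$, as $.006\cdot20^2\ge1$. At $\ln s=20$ the last bound is $2940$, while $.14e^{10}>3083$. The quotient $\sqrt s/(\ln s)^2$ increases for $\ln s\ge4$, so (ii) holds.

**Step 2: condition (i).** Here $t_0=\frac12(\Lambda+\lambda_0)+\xi<6$, so $m_0\le\frac6{.97\sqrt k}<1$. Let $1\le i\le L$. By minimality of $L$, $64^L<64\sqrt k$, so $8^i<8k^{1/4}$ and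
$$m_i\le\frac{8\sqrt{25+9L}}{1.94\,k^{1/4}}<4.13\sqrt{25+9L}\;k^{-1/4},\qquad25+9L\le34+1.0821\ln k .$$
Since $4.13^2<17.1$, it suffices that $17.1(34+1.0821\ln k)\le\sqrt k$. At $\ln k=20$ the left side is below $960$ and the right side above $22000$. In terms of $\ln k$ the left side has derivative below $19$ and the right side has derivative above $11000$. So the inequality holds for all $\ln k\ge20$.

**Step 3: the constant.** We have $\frac{\Lambda+\xi}{.97}<\frac{6.00}{.97}<6.186$, $\frac1{64}<.016$, and $\frac{L+1}{\sqrt k}\le\frac{.2203\ln k}{\sqrt k}<.0003$. The sum is below $6.21$. Finally $\sqrt k>\sqrt\delta$. $\square$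

## 10. Proof of Theorem 1 and the limiting constant

**Proof of Theorem 1.** The bound $n\delta^{-0.181}$ is trivial for $\delta=1$. For $\delta=2$ and $4\le\delta\le49$ it is proved in Section 6, for $\delta=3$ in Proposition 3, and for $\delta\ge50$ in Corollary 1(a). The bound $6.5\,n/\sqrt\delta$ is trivial for $\delta\le42$. For $\delta\ge43$ it is Corollary 1(b) if $\ln k\le20$ and Corollary 2 if $\ln k\ge20$. $\square$

**Proof of Theorem 2(a).** Fix $\theta,\xi\in(0,1)$ and $\kappa\ge64$, and let $k\to\infty$ in Proposition 4. Then $L=O(\log k)$. If $L\ge1$, minimality gives $64^L<\kappa\sqrt k$, so $8^i\le8^L<\sqrt\kappa\,k^{1/4}$ for $1\le i\le L$. As $\lambda_i=O(\sqrt{\log k})$ for these $i$, we get $\max_{0\le i\le L}m_i=O(k^{-1/4}\sqrt{\log k})\to0$, and (i) holds for large $k$. In (ii) the left side is $O((\log s)^2)$ uniformly for $s\ge k$, so (ii) holds for large $k$. As $L$ depends only on $k$ and $\kappa$, and $(L+1)/\sqrt k\to0$ and $\sqrt\delta<\sqrt k$, the limsup is at most $\frac{\Lambda+\xi}{1-\theta}+\frac1\kappa$.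 Let $\theta,\xi\to0$ and $\kappa\to\infty$: the limsup is at most $\Lambda<5.86$. $\square$

## 11. Hadamard matrices and graphs with $\gamma_s$ of order $n/\sqrt\delta$

A *Hadamard matrix* of order $m$ is an $m\times m$ matrix $H$ with entries $\pm1$ and pairwise orthogonal rows, that is, $HH^{\mathsf T}=mI$; then also $H^{\mathsf T}H=mI$. For $m=2^r$ one exists with first row all $1$: start from $(1)$ and repeatedly pass from $H$ to $\begin{pmatrix}H&H\\H&-H\end{pmatrix}$. For $m=4$ the rows are $(1,1,1,1)$, $(1,-1,1,-1)$, $(1,1,-1,-1)$, $(1,-1,-1,1)$. Every row after the first is orthogonal to the all-ones row, so it has $m/2$ entries of each sign.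

**Proof of Theorem 2(b).** Let $m=2^r$, $r\ge2$, and $H$ as above.

**Step 1: the graph.** We turn the signs of $H$ into adjacency. Take vertices $x_1,\dots,x_m$ and, for $2\le i\le m$, vertices $w_i^+$ and $w_i^-$. Let $w_i^+$ be adjacent exactly to the $x_j$ with $H_{ij}=1$, and $w_i^-$ exactly to the $x_j$ with $H_{ij}=-1$. Then $\deg w_i^\pm=m/2$ and $\deg x_j=m-1$, so $\delta=m/2$ and $n=m+2(m-1)=3m-2$. For $m=4$ this has $10$ vertices and $\delta=2$.

**Step 2: the $w$'s have nonnegative total.** Let $f$ be signed dominating, $s_X=\sum_jf(x_j)$, and let $s_W$ be the sum of all $f(w_i^\pm)$. Summing $f(N[x_j])\ge1$ over $j$, each $w$ is counted $m/2$ times, so $s_X+\frac m2s_W\ge m$. As $s_X\le m$, we get $s_W\ge0$.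

**Step 3: the $x$'s have large total.** The constraints at the $w$'s make $f$ nearly orthogonal to the rows of $H$, and a $\pm1$ vector cannot be nearly orthogonal to all of them. For $i\ge2$, $f(N(w_i^\pm))\ge1-f(w_i^\pm)\ge0$. The two numbers $f(N(w_i^+))$ and $f(N(w_i^-))$ are nonnegative with sum $s_X$. So $s_X\ge0$, and their difference satisfies $\big|\sum_jH_{ij}f(x_j)\big|\le s_X$. For $i=1$ this holds with equality. From $H^{\mathsf T}H=mI$,
$$m\,s_X^2\ge\sum_{i=1}^m\Big(\sum_jH_{ij}f(x_j)\Big)^2=m\sum_jf(x_j)^2=m^2 ,$$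
so $s_X\ge\sqrt m$.

**Step 4: conclusion.** The weight of $f$ is $s_X+s_W\ge\sqrt m$. Since $n\le3m$ and $m=2\delta$,
$$\gamma_s(G)\ge\sqrt m\ge\frac n{3\sqrt m}=\frac1{3\sqrt2}\,\frac n{\sqrt\delta}.\qquad\square$$
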